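\title{Embedding the lattice $M_5$ above every low computably enumerable degree}

\begin{abstract}
We show that for every low computably enumerable degree $\mathbf a$ the five-element modular nondistributive lattice $M_5$ embeds, as a lattice, into the interval $[\mathbf a,\mathbf 0']$ of the computably enumerable degrees. The proof has two independent parts. The first is a transfer theorem: if a construction relative to an oracle enumerates numbers in ``last in, first out'' order, then above every low computably enumerable set there is a computably enumerable set $C$ such that the sets built relative to $C$, joined with $C$, have computably enumerable degree. The second is a tree construction of $M_5$ relative to an arbitrary oracle that obeys this order.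
\end{abstract}

\section{Introduction}\label{sec:intro}

The Turing degrees of computably enumerable (c.e.) sets form a partial order $\mathcal R$ with least element $\mathbf 0$, the degree of the computable sets, and greatest element $\mathbf 0'$, the degree of the halting problem. It is an upper semilattice: the join of $\deg X$ and $\deg Y$ is $\deg(X\oplus Y)$. No such operation on sets produces greatest lower bounds; a meet has to be forced by a construction. A \emph{lattice embedding} of a finite lattice $L$ into $\mathcal R$ is an injective map $f\colon L\to\mathcal R$ such that, for all $x,y\in L$, $f(x\vee y)=f(x)\vee f(y)$ and $f(x\wedge y)$ is the greatest lower bound of $f(x)$ and $f(y)$ in $\mathcal R$. We say that $L$ embeds into the interval $[\mathbf a,\mathbf 0']=\{\mathbf d\in\mathcal R:\mathbf a\le\mathbf d\le\mathbf 0'\}$ if there is such an $f$ with image in this interval.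

The lattice $M_5$ (the ``1-3-1'' lattice, or diamond) has elements $0,a_0,a_1,a_2,1$ with $0<a_t<1$ and $a_0,a_1,a_2$ pairwise incomparable, so that $a_t\vee a_u=1$ and $a_t\wedge a_u=0$ for $t\ne u$. It is modular but not distributive: $a_0\wedge(a_1\vee a_2)=a_0$, while $(a_0\wedge a_1)\vee(a_0\wedge a_2)=0$. In terms of sets, a copy of $M_5$ consists of a base $C$ and three sets strictly above it such that any two of the three compute the third, while any two have nothing in common beyond $C$. In a construction these demands pull in opposite directions. The first says that a late change in one set must be accompanied by a change in one of the other two, so that changes touch two sets at once. The natural way to meet the second is to let only one set of a given pair change at a time, and all three pairs have to be protected.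

Above which degrees can this conflict be resolved? Some smallness of $\mathbf a$ is needed, since $[\mathbf 0',\mathbf 0']$ is a single point. A c.e.\ degree $\mathbf a$ is \emph{low} if $\mathbf a'=\mathbf 0'$, that is, if its jump is as small as a jump can be; it is \emph{low$_2$} if $\mathbf a''=\mathbf 0''$. The question that we answer comes from \cite{CDS}:

\begin{quote}
Does $M_5$ embed into $[\mathbf a,\mathbf 0']$ for every low c.e.\ degree $\mathbf a$?
\end{quote}

There is a reason to guess either answer. A construction of $M_5$ can be carried out relative to any oracle $A$ (Theorem~\ref{thm:lifoM5} below contains this). It produces sets that are c.e.\ in $A$, hence computable in $A'$, and for low $A$ this gives a copy of $M_5$ among the Turing degrees between $\mathbf a$ and $\mathbf 0'$. This suggests a positive answer, but sets that are c.e.\ in $A$ are not given to us as c.e.\ sets, and turning them into c.e.\ sets is the whole problem. On the other side, Cholak, Downey and Shore \cite{CDS} show that there is a low$_2$ c.e.\ degree $\mathbf e$ such that $[\mathbf e,\mathbf 0']$ contains no weak critical triple, and hence no copy of $M_5$. (We neither prove nor use this result, and we do not need the notion of a critical triple.) So a slightly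 weaker form of smallness is not enough.

\begin{theorem}\label{thm:main}
If $\mathbf a$ is a low c.e.\ degree, then $M_5$ embeds into $[\mathbf a,\mathbf 0']$. Moreover, the embedding can be chosen so that its meets are meets in all Turing degrees.
\end{theorem}

By the result just quoted, ``low'' cannot be replaced by ``low$_2$'' in Theorem~\ref{thm:main}.

The proof separates the role of lowness from the combinatorics of $M_5$. Section~\ref{sec:lifo} isolates a property of oracle constructions, the LIFO property, and reduces Theorem~\ref{thm:main} to two statements. The transfer theorem (Section~\ref{sec:transfer}) uses lowness and the LIFO property and knows nothing about lattices. The second statement says that $M_5$ can be built relative to every oracle by a LIFO construction; here the oracle is fixed and lowness plays no part. Its ideas are worked out on small cases in Section~\ref{sec:ideas}, the construction is in Section~\ref{sec:construction}, and the verification is in Section~\ref{sec:verification}.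

\section{Conventions and standard facts}\label{sec:conv}

Sets are subsets of $\omega=\{0,1,2,\dots\}$ and are identified with their characteristic functions. The join $X\oplus Y=\{2i:i\in X\}\cup\{2i+1:i\in Y\}$ carries $X$ on the even and $Y$ on the odd positions. We write $X\upharpoonright n$ for the binary string of length $n$ formed by the first $n$ bits of $X$, and $\lambda$ for the empty string. For a string $\rho$ and a string or set $Y$, $\rho\preceq Y$ means that $\rho$ is an initial segment of $Y$, and $\rho\prec Y$ that it is a proper one. We fix computable bijections $\langle y,k\rangle$ from $\omega^2$, and $\langle y,t,k\rangle$ from $\omega^3$, onto $\omega$ with $\langle y,t,k\rangle\ge y$. Finite objects such as strings and finite sets are coded by numbers.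

Let $\Phi_0,\Phi_1,\dots$ be the standard list of oracle machines and $W_0,W_1,\dots$ the standard list of c.e.\ sets. We write $\Phi_e^Y(m)\!\downarrow$ if $\Phi_e$ with oracle $Y$ halts on input $m$. The jump of $Y$ is $Y'=\{e:\Phi_e^Y(e)\!\downarrow\}$; every set that is c.e.\ in $Y$ is computable in $Y'$. We write $\Phi_{e,s}^Y(m)\!\downarrow$ if the computation halts within $s$ steps and queries only oracle positions $<s$. We use four textbook facts.

\begin{itemize}
\item \emph{Use principle.} If $\Phi^Y_{e,s}(m)\!\downarrow$, $Z\upharpoonright s=Y\upharpoonright s$ and $s'\ge s$, then $\Phi^Z_{e,s'}(m)\!\downarrow$ with the same value. If $\Phi^Y_e(m)\!\downarrow$ and $Y_s\to Y$ pointwise, then $\Phi^{Y_s}_{e,s}(m)\!\downarrow=\Phi^Y_e(m)$ for all large $s$.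
\item \emph{Limit lemma.} If $D\le_T\emptyset'$, there is a computable $\{0,1\}$-valued function $\gamma$ with $\lim_r\gamma(x,r)=D(x)$ for all $x$.
\item \emph{The s-m-n theorem.} An index for a machine, or for a c.e.\ set, that is described computably in some parameters can be found by a total computable function of the parameters.
\item \emph{Recursion theorem.} For every total computable $f$ there is an $i$ with $W_{f(i)}=W_i$.
\end{itemize}

\section{LIFO procedures and the reduction}\label{sec:lifo}

A construction relative to an oracle $X$ proceeds in stages, reads at most $X\upharpoonright s$ at stage $s$, and enumerates finitely many numbers into the sets that it builds. All that we need to know about it is the map that sends $X\upharpoonright s$ to the numbers enumerated at stage $s$.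

\begin{definition}\label{def:lifo}
A \emph{LIFO procedure with $K$ components} is a computable map $E$ from binary strings to finite subsets of $\omega\times\{0,\dots,K-1\}$, with $E(\lambda)=\emptyset$, such that the following hold for every $X\subseteq\omega$. Write $E^X_s=E(X\upharpoonright s)$, and say that $y$ \emph{occurs} in $E^X_s$ if $(y,t)\in E^X_s$ for some $t$.
\begin{itemize}
\item[(L0)] For each $y$ there is at most one pair $(s,t)$ with $(y,t)\in E^X_s$.
\item[(L1)] If $E^X_s\ne\emptyset$, $z$ is the least number occurring in $E^X_s$, and $s<s'$, then every number occurring in $E^X_{s'}$ is $<z$ or $\ge s$.
\end{itemize}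
We put $V^X_t=\{y:(y,t)\in E^X_s\text{ for some }s\}$; this set is c.e.\ in $X$.
\end{definition}

The name stands for ``last in, first out''. Think of the numbers that may still be enumerated as a stack, with larger numbers higher up. When $z$ is enumerated at stage $s$, everything above $z$ leaves the stack, either enumerated together with $z$ or discarded for good, and whatever is put on the stack afterwards is at least $s$. Since every string is an initial segment of some set, the two conditions can be read as conditions on strings $\rho\prec\rho'$: no number occurs in both $E(\rho)$ and $E(\rho')$, and if $z$ is the least number occurring in $E(\rho)$, then every number occurring in $E(\rho')$ is $<z$ or $\ge|\rho|$.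

\begin{example}\label{ex:finiteinjury}
The simplest finite injury construction is LIFO. Let $K=1$ and keep a list of witnesses $x_0<\dots<x_{m-1}$, empty at the start. At stage $s\ge1$, if some $x_e$ is not yet enumerated and $\Phi^X_{e,s}(x_e)\!\downarrow=0$, take the least such $e$, enumerate $x_e$, and discard $x_{e+1},\dots,x_{m-1}$. Otherwise append a new witness that is $\ge s$ and larger than all numbers used so far. After $x_e$ is enumerated at stage $s$, only the smaller witnesses $x_i$ ($i<e$) and numbers chosen after stage $s$ can be enumerated, so (L1) holds. By induction each $x_e$ reaches a final value, and for this value $x_e\in V^X_0$ if and only if $\Phi^X_e(x_e)\!\downarrow=0$. Hence $V^X_0\not\le_TX$ for every $X$.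
\end{example}

\begin{theorem}[Transfer]\label{thm:transfer}
Let $A$ be a low c.e.\ set and let $E$ be a LIFO procedure with $K$ components. There are c.e.\ sets $C\ge_TA$ and $\tilde V_0,\dots,\tilde V_{K-1}$ with $C\oplus\tilde V_t\equiv_TC\oplus V^C_t$ for each $t<K$.
\end{theorem}

\begin{theorem}\label{thm:lifoM5}
There is a LIFO procedure with $3$ components such that for every $X$:
\begin{itemize}
\item[(1)] $V^X_t\le_TX\oplus V^X_u\oplus V^X_w$ whenever $\{t,u,w\}=\{0,1,2\}$;
\item[(2)] if $t\ne u$, $h\le_TX\oplus V^X_t$ and $h\le_TX\oplus V^X_u$, then $h\le_TX$;
\item[(3)] $V^X_0\cup V^X_1\cup V^X_2\not\le_TX$.
\end{itemize}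
\end{theorem}

The set $C$ in Theorem~\ref{thm:transfer} is not $A$ itself and is not known in advance. This is why Theorem~\ref{thm:lifoM5} is needed for every oracle $X$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:transfer} and~\ref{thm:lifoM5}]
Let $A\in\mathbf a$ be c.e., and take $C,\tilde V_0,\tilde V_1,\tilde V_2$ from Theorem~\ref{thm:transfer} for the procedure of Theorem~\ref{thm:lifoM5}. Let $\mathbf c=\deg C\ge\mathbf a$ and $\mathbf a_t=\deg(C\oplus\tilde V_t)=\deg(C\oplus V^C_t)\ge\mathbf c$. These degrees are c.e. We apply Theorem~\ref{thm:lifoM5} with $X=C$. By (1), the three joins $\mathbf a_t\vee\mathbf a_u$ ($t\ne u$) are equal to one degree $\mathbf e=\mathbf a_0\vee\mathbf a_1\vee\mathbf a_2$, which is c.e. By (2), every Turing degree below two of the $\mathbf a_t$ with distinct indices is below $\mathbf c$, so $\mathbf a_t\wedge\mathbf a_u=\mathbf c$ for $t\ne u$, in all Turing degrees and hence in $\mathcal R$. By (3), $\mathbf e\ne\mathbf c$, because the union in (3) is computable from $V^C_0\oplus V^C_1\oplus V^C_2$.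

It remains to see that the five degrees are distinct. Suppose that $\mathbf a_t=\mathbf c$, and let $u,w$ be the other two indices. Then $\mathbf a_u=\mathbf a_t\vee\mathbf a_u=\mathbf e$ and $\mathbf a_w=\mathbf a_t\vee\mathbf a_w=\mathbf e$, so $\mathbf e=\mathbf a_u\wedge\mathbf a_w=\mathbf c$, which is false. Thus $\mathbf c<\mathbf a_t$ for all $t$. If $\mathbf a_t\le\mathbf a_u$ with $t\ne u$, then $\mathbf a_t=\mathbf a_t\wedge\mathbf a_u=\mathbf c$, which we just excluded. So the $\mathbf a_t$ are pairwise incomparable, and therefore each is strictly below $\mathbf e$. The map $0\mapsto\mathbf c$, $a_t\mapsto\mathbf a_t$, $1\mapsto\mathbf e$ is the required embedding.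
\end{proof}

\section{The transfer theorem}\label{sec:transfer}

Throughout this section $A$ is a low c.e.\ set with a computable enumeration $\emptyset=A_0\subseteq A_1\subseteq\cdots$ by finite sets, and $E$ is a LIFO procedure with $K$ components.

\subsection{Attempts, markers and questions}\label{sub:transfer-idea}

Suppose that we run $E$ on the approximations $C_s$ to a c.e.\ set $C$. At some stage we see $\rho\preceq C_s$ with $(y,t)\in E(\rho)$, so $y$ appears to be in $V^C_t$. Later $C$ may change below $|\rho|$, and then $y$ may have no reason to be in $V^C_t$. A c.e.\ set cannot withdraw $y$. So we enumerate a proxy instead: the $k$-th time that we act on $(y,t)$ we put $\langle y,k\rangle$ into $\tilde V_t$, and we call this an \emph{attempt} with \emph{base} $\rho$. If the base turns out to be false, we record this by a \emph{marker} $\langle y,t,k\rangle$. To decide whether $y\in V^C_t$ one finds the first attempt without a marker and asks $\tilde V_t$ whether it is ever made. The markers must be visible from $C\oplus\tilde V_t$, and also from $C\oplus V^C_t$, which has to compute $\tilde V_t$. We therefore put them into the base itself: $C=A\oplus B$, where $B$ is the set of markers.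

Two things can go wrong. Take first a procedure that never enumerates any number other than $y$. If we make an attempt whenever we can, then $A$ may falsify every one of infinitely many attempts, and the search for the first attempt without a marker does not end. Lowness prevents this. Call a string $\rho$ \emph{$A$-true} if its even bits agree with $A$. We keep a list $L$ of all bases that we have considered. Whether $L$ ever contains an $A$-true string is a single question $q$ to $A'$, and since $A$ is low we have a computable guess $\gamma(q,r)$ that converges to the answer. Before an attempt with base $\rho$, we put $\rho$ into $L$ and speed up the enumeration of $A$ until either $A$ falsifies $\rho$, in which case we make no attempt, or the guess says yes. One of the two must happen. If infinitely many attempts were made, the guess would say yes infinitely often, so some listed $\rho$ would be $A$-true. The attempt with that base is made, it is the only live attempt, so no marker enters $B$ before it is falsified, and $A$ does not falsify it. It is the last attempt on $y$.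

The second problem appears with two numbers. Markers change $C$. Let $\rho$ be an $A$-true base for $y$, of length $n$, and let $\rho''\succ\rho$ be the base of a later attempt on another number $y''$. A change of $A$ beyond $\rho$ may falsify $\rho''$, and if the marker for $y''$ sits at a position below $n$, it falsifies $\rho$. Now $L$ contains an $A$-true string, the guess may say yes forever, and it no longer restrains the attempts on $y$. This is the point at which (L1) enters: it says that $y''\ge n$, so that the marker is placed beyond $\rho$, or $y''<y$. For the second case we argue by induction on $y$ and start a fresh list for $y$, with a fresh question, each time that a smaller number is attempted.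

\subsection{The construction}

Since $A'\le_T\emptyset'$, the limit lemma gives a computable $\{0,1\}$-valued $\gamma$ with $\lim_r\gamma(q,r)=A'(q)$ for all $q$. For any set $Y$, call $\rho$ \emph{$Y$-true} if $\rho(2i)=Y(i)$ whenever $2i<|\rho|$. The construction uses a computable function $q(z,v)$, specified after it, and it builds lists $L_{z,v}$ of strings, empty at the start.

At the end of stage $s$ we have a clock $r_s$, a finite set $B_s$, the set $C_s=A_{r_s}\oplus B_s$, and a length $\ell_s$ up to which $C_s$ has been processed; $r_0=\ell_0=0$ and $B_0=\emptyset$. The attempts on a pair $(y,t)$ are numbered $0,1,2,\dots$; \emph{attempt $(y,t,k)$} is the one with number $k$, and making it means to put $\langle y,k\rangle$ into $\tilde V_t$ and to record its base. An attempt on $y$ is an attempt on $(y,t)$ for some $t$. Let $v_s(z)$ be the number of attempts on numbers $<z$ made by the end of stage $s$.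

\medskip
\noindent\emph{Stage $s+1$.} Let $n=\ell_s+1$ and $\rho=C_s\upharpoonright n$.
\begin{itemize}
\item[(a)] If $E(\rho)=\emptyset$, let $r'=r_s+1$ and $\ell'=n$.
\item[(b)] Otherwise let $z$ be the least number occurring in $E(\rho)$ and let $v=v_s(z)$. Put $\rho$ into $L_{z,v}$. Search for the least $r'>r_s$ such that $\rho\not\preceq A_{r'}\oplus B_s$ or $\gamma(q(z,v),r')=1$.
\begin{itemize}
\item[(b1)] If $\rho\not\preceq A_{r'}\oplus B_s$, make no attempt and let $\ell'=\ell_s$.
\item[(b2)] Otherwise make a new attempt with base $\rho$ on every $(y,t)\in E(\rho)$, and let $\ell'=n$.
\end{itemize}
\item[(c)] \emph{Repair.} Start with $B=B_s$ and repeat the following round until it adds nothing: for all attempts $(y,t,k)$ made so far whose base is not an initial segment of $A_{r'}\oplus B$, put $\langle y,t,k\rangle$ into $B$. Only finitely many attempts exist, so this stops. Let $r_{s+1}=r'$, $B_{s+1}=B$, $C_{s+1}=A_{r'}\oplus B$, and let $\ell_{s+1}$ be the largest $m\le\ell'$ with $C_{s+1}\upharpoonright m=C_s\upharpoonright m$.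
\end{itemize}

The \emph{current approximation} is $C_s$ until the repair of stage $s+1$ begins, and then $A_{r'}\oplus B$ for the current $B$. It only increases. An attempt is \emph{live} while its base is an initial segment of the current approximation and \emph{falsified} once this fails. Every attempt is live when it is made, and falsification is permanent: it means that a bit $0$ of the base has become $1$.

\medskip
\noindent\emph{The questions.} We want $q(z,v)$ to ask whether $L_{z,v}$ ever contains an $A$-true string, although the lists depend on $q$. By the s-m-n theorem there is a computable function $q_i(z,v)$ such that, for all $Y$ and $x$, $\Phi^Y_{q_i(z,v)}(x)\!\downarrow$ if and only if some $\rho$ with $(z,v,\rho)\in W_i$ is $Y$-true: the machine enumerates $W_i$ and halts when it finds such a $\rho$. For each $i$, run the construction with $q=q_i$; if a search in (b) does not end, the construction stays there forever. The triples $(z,v,\rho)$ such that $\rho$ is put into $L_{z,v}$ form a c.e.\ set $W_{f(i)}$, with $f$ total and computable. By the recursion theorem fix $i$ with $W_{f(i)}=W_i$, and let $q=q_i$. Then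
\begin{equation}\label{eq:question}
q(z,v)\in A'\iff\text{some string that is ever put into $L_{z,v}$ is $A$-true.}
\end{equation}

\subsection{Verification}

\begin{lemma}\label{lem:search}
Every search in \textup{(b)} ends.
\end{lemma}

\begin{proof}
If $\rho$ is $A$-true, then $q(z,v)\in A'$ by \eqref{eq:question}, so $\gamma(q(z,v),r')=1$ for all large $r'$. Otherwise $\rho(2i)\ne A(i)$ for some $2i<n$. As $\rho(2i)=A_{r_s}(i)$ and $A_{r_s}\subseteq A$, we have $\rho(2i)=0$ and $i\in A$, so $\rho\not\preceq A_{r'}\oplus B_s$ for all large $r'$.
\end{proof}

Hence all stages are completed and $r_s\to\infty$. Let $B=\bigcup_sB_s$ and $C=A\oplus B=\lim_sC_s$. The sets $C$ and $\tilde V_t$ are c.e., and $A\le_TC$.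

\begin{lemma}\label{lem:book}
\begin{itemize}
\item[(I1)] $B_s$ consists of the markers of the attempts that are falsified by the end of stage $s$. Hence $\langle y,t,k\rangle\in B$ if and only if attempt $(y,t,k)$ is made and at some time falsified.
\item[(I2)] At the end of stage $s$ the live attempts are the following: for each $m$ with $1\le m\le\ell_s$ and each $(y,t)\in E(C_s\upharpoonright m)$, exactly one attempt on $(y,t)$ with base $C_s\upharpoonright m$.
\item[(I3)] When an attempt on $(y,t)$ is made, all earlier attempts on $(y,t)$ have been falsified.
\item[(I4)] If stage $s+1$ is in case \textup{(b2)}, its repair adds no marker, $\rho\preceq C_{s+1}$ and $\ell_{s+1}=n$.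
\end{itemize}
\end{lemma}

\begin{proof}
(I1) A marker is put into $B$ only for an attempt that is falsified at that moment, and a repair does not stop before every falsified attempt has its marker.

(I2) We use induction on $s$. For $s=0$ there are no attempts and $\ell_0=0$. At stage $s+1$ let $S$ consist of the attempts that are live at the end of stage $s$ and the attempts made at stage $s+1$. Then $S$ contains exactly one attempt on each $(y,t)\in E(C_s\upharpoonright m)$ with base $C_s\upharpoonright m$, for $1\le m\le\ell'$, and nothing else. Indeed, in case (b1) we have $\ell'=\ell_s$ and no new attempts; in case (b2) the new attempts supply $m=n=\ell'$; and in case (a) there is nothing to supply for $m=n$. Attempts outside $S$ stay falsified. An attempt in $S$ with base $C_s\upharpoonright m$ is live at the end of stage $s+1$ if and only if $C_{s+1}\upharpoonright m=C_s\upharpoonright m$, that is, if and only if $m\le\ell_{s+1}$.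

(I3) Let an attempt on $(y,t)$ with base $C_s\upharpoonright n$ be made at stage $s+1$ while an earlier one is live. By (I2) the earlier one has base $C_s\upharpoonright m$ with $m\le\ell_s<n$, and $(y,t)$ lies in both $E(C_s\upharpoonright m)$ and $E(C_s\upharpoonright n)$. This contradicts (L0).

(I4) Attempts falsified by the end of stage $s$ already have their markers in $B_s$. By (I2), all other attempts, old or new, have bases $\preceq\rho$, and $\rho\preceq A_{r'}\oplus B_s$ in case (b2). So the first round of the repair adds nothing.
\end{proof}

\begin{lemma}\label{lem:true-attempts}
$y\in V^C_t$ if and only if some attempt on $(y,t)$ is never falsified.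
\end{lemma}

\begin{proof}
An attempt on $(y,t)$ that is never falsified has a base $\rho\preceq C$ with $(y,t)\in E(\rho)$, so $y\in V^C_t$. Conversely, let $(y,t)\in E(C\upharpoonright n)$; then $n\ge1$, since $E(\lambda)=\emptyset$. Choose $s_0$ with $C_s\upharpoonright n=C\upharpoonright n$ for all $s\ge s_0$, and let $s\ge s_0$. If $\ell_s\ge n$, then $\ell'\ge n$ and so $\ell_{s+1}\ge n$. If $\ell_s<n$, case (b1) does not occur at stage $s+1$, since it would change the approximation below $\ell_s+1\le n$; so $\ell'=\ell_s+1\le n$ and $\ell_{s+1}=\ell_s+1$. Hence $\ell_s\ge n$ for some $s\ge s_0$, and by (I2) there is then a live attempt on $(y,t)$ with base $C\upharpoonright n$. The approximation no longer changes below $n$, so this attempt is never falsified.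
\end{proof}

The next lemma is the heart of the transfer theorem.

\begin{lemma}\label{lem:finite-attempts}
For each $y$ only finitely many attempts on $y$ are made.
\end{lemma}

\begin{proof}
We use induction on $y$. By the induction hypothesis the nondecreasing sequence $v_s(y)$ has a final value $v^*$. Let $s_1$ be least with $v_{s_1}(y)=v^*$. After stage $s_1$ no number $<y$ is attempted, and $v_s(y)=v^*$ holds exactly for $s\ge s_1$.

Suppose that infinitely many attempts on $y$ are made. At each stage after $s_1$ with an attempt on $y$, the least number occurring in $E(\rho)$ is $y$, for a smaller one would be attempted too. So the question used is $q=q(y,v^*)$, and a clock value $r'$ with $\gamma(q,r')=1$ is found. These clock values increase strictly, so $A'(q)=\lim_r\gamma(q,r)=1$. By \eqref{eq:question}, an $A$-true string $\rho$ is put into $L_{y,v^*}$ at some stage $s+1$, and $s\ge s_1$. Let $n=|\rho|$; the least number occurring in $E(\rho)$ is $y$. Since $\rho\preceq A_{r_s}\oplus B_s$ and $\rho$ is $A$-true, $A$ does not change below $n/2$ after clock value $r_s$. So stage $s+1$ is in case (b2), and by (I4) $\rho\preceq C_{s+1}$ and $\ell_{s+1}=n$.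

\emph{Claim: the approximation does not change below $n$ after stage $s+1$.} Consider the first change. It is not on an even position, so it is caused by a marker $\langle y'',t'',k''\rangle$ with $2\langle y'',t'',k''\rangle+1<n$ that enters $B$ in a round of the repair of some stage $s'+1>s+1$. At the start of that round $\rho$ is still an initial segment of the approximation, while the base $\rho''$ of attempt $(y'',t'',k'')$ is not; hence $\rho''\not\preceq\rho$. By (I4) no attempt is made at stage $s'+1$, and the marker is not in $B_{s'}$, so by (I1) the attempt is live at the end of stage $s'$. Thus $\rho''\preceq C_{s'}$ and $\rho\preceq C_{s'}$, and therefore $\rho\prec\rho''$. The attempt was made after stage $s+1$: otherwise it would be live at the end of stage $s+1$ with a base longer than $n=\ell_{s+1}$, contrary to (I2). Now (L1), applied to $\rho\prec\rho''$, gives $y''<y$ or $y''\ge n$. The first is impossible, because no number $<y$ is attempted after stage $s_1$. The second gives $2\langle y'',t'',k''\rangle+1\ge2n+1>n$. This proves the claim.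

By the claim, $\rho\preceq C_{s'}$ and $\ell_{s'}\ge n$ for all $s'\ge s+1$. So every attempt made after stage $s+1$ has a base that properly extends $\rho$. Since $y$ occurs in $E(\rho)$, (L0) shows that $y$ is never attempted again, a contradiction.
\end{proof}

\begin{lemma}\label{lem:equiv}
$C\oplus\tilde V_t\equiv_TC\oplus V^C_t$ for each $t<K$.
\end{lemma}

\begin{proof}
For each $y$ let $k(y)$ be least with $\langle y,t,k(y)\rangle\notin B$. It exists by Lemma~\ref{lem:finite-attempts} and (I1), and it is computable from $C$. By (I1), the attempts on $(y,t)$ with numbers $<k(y)$ are made and falsified, and attempt number $k(y)$, if made, is never falsified. By (I3), no attempt with a number $>k(y)$ is made. With Lemma~\ref{lem:true-attempts} we obtain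
\[
\langle y,k\rangle\in\tilde V_t\iff k<k(y)\ \text{ or }\ \bigl(k=k(y)\text{ and }y\in V^C_t\bigr).
\]
Read from right to left, this computes $\tilde V_t$ from $C\oplus V^C_t$. For $k=k(y)$ it says that $y\in V^C_t$ if and only if $\langle y,k(y)\rangle\in\tilde V_t$, which computes $V^C_t$ from $C\oplus\tilde V_t$.
\end{proof}

Lemma~\ref{lem:equiv} completes the proof of Theorem~\ref{thm:transfer}.

\begin{remark}\label{rem:hyp}
Lowness is used only through $\gamma$, in Lemmas~\ref{lem:search} and~\ref{lem:finite-attempts}. It cannot simply be dropped. For $A=\emptyset'$ and the procedure of Example~\ref{ex:finiteinjury}, any c.e.\ sets $C\ge_TA$ and $\tilde V_0$ satisfy $C\oplus\tilde V_0\equiv_TC$, whereas $V^C_0\not\le_TC$. Condition (L0) is used for (I3) and at the end of Lemma~\ref{lem:finite-attempts}, and (L1) is used only in the claim of that lemma.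
\end{remark}

\section{Chains, gates and types}\label{sec:ideas}

We turn to Theorem~\ref{thm:lifoM5}. The oracle $X$ is now fixed and never changes, and we write $V_t$ for $V^X_t$. Every number that the construction uses receives a \emph{type} $t\in\{0,1,2\}$ and can be enumerated only into $V_t$. This section explains, on small cases, the objects that appear in the construction. Nothing in it is needed for the formal proof.

\subsection{Joins: chains}

To make $V_0\cup V_1\cup V_2$ different from $\Phi^X_e$, we choose a witness $x$, say of type $0$, wait until $\Phi^X_e(x)\!\downarrow=0$, and then enumerate $x$. By (1), the oracle $X\oplus V_1\oplus V_2$ must be able to tell whether this will happen. So we give $x$ a \emph{successor} $x^+>x$ of type $1$ or $2$ and promise that $x$ is not enumerated before $x^+$. If the oracle says that $x^+$ stays out, then $x$ stays out. If $x^+$ goes in, one waits for this and looks again: either $x$ has gone in too, or it has a new successor. The number $x^+$ needs a successor for the same reason. We arrive at a \emph{chain} $c_0<c_1<\dots<c_r$ with $c_0=x$, which grows at every stage, in which adjacent elements have different types, and from which only end segments are enumerated.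

\subsection{Meets: one gate}

For (2), suppose that $\Phi_d^{X\oplus V_t}=\Phi_e^{X\oplus V_u}=h$. Call a stage $s$ \emph{expansionary} if the approximations to the two sides agree on a longer initial segment than at all earlier expansionary stages. If between any two consecutive expansionary stages $s<s'$ one of $V_t$, $V_u$ does not change below $s$, then one side of each computation seen at $s$ survives until $s'$, where both sides agree again. So a common value never changes, and $X$ computes $h$. We call such a requirement a \emph{gate} with \emph{pair} $\{t,u\}$: the numbers below $s$ that are enumerated between $s$ and $s'$ must omit one of the two types.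

Let the chain have types $0\,1\,0\,1$ when its witness $c_0$ is ready. A gate with pair $\{0,2\}$ or $\{1,2\}$ lets the whole chain pass. A gate with pair $\{0,1\}$ does not. The longest end segment that omits $0$ or $1$ is $c_3$ alone. We enumerate it, and $c_2$, of type $0$, needs a new successor. Here the third type saves us: we continue the chain from $c_2$ with types $2,0,2,\dots$. Adjacent types still differ, and the part of the chain from $c_2$ on omits type $1$. At the next expansionary stage this whole part passes the gate. In the display below, the bar separates the elements that stay from those that are enumerated:
\[
0\,1\,0\,|\,1\ \longrightarrow\ 0\,1\,|\,0\,2\,0\ \longrightarrow\ 0\,|\,1\,2\,1\ \longrightarrow\ |\,0\,2\,0 .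
\]
At each expansionary stage the bar moves left, however much the chain has grown in the meantime, and after four moves the witness is enumerated.

\subsection{Two gates: thresholds}

Let there be two gates, $\nu_1$ with pair $\{0,1\}$ and $\nu_0$ with pair $\{1,2\}$, and suppose that every $\nu_1$-expansionary stage is $\nu_0$-expansionary. The segment that passes $\nu_1$ may be stopped by $\nu_0$. So at a $\nu_1$-expansionary stage we fix a \emph{threshold} $p_1$, the least position from which the chain omits a type of the pair of $\nu_1$, and then a threshold $p_0\ge p_1$ for $\nu_0$. We enumerate from position $p_0$ on. If $p_0>p_1$, we work on the segment between $p_1$ and $p_0$ by the one-gate method for $\nu_0$, at $\nu_0$-expansionary stages, and we allow no $\nu_1$-expansionary stage until the segment is gone. When $p_0$ has come down to $p_1$, we return to $\nu_1$. Here is a complete run. The lengths to which the chain has grown are chosen for illustration; after a move, the chain is continued with the type outside the pair of the gate at which it waits next.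

\begin{center}
\begin{tabular}{cclcc}
move & at gate & types, with bar at $p_0$ & $(p_1,p_0)$ & waits next at\\ \hline
1 & $\nu_1$ & $0\,1\,|\,0$ & $(2,2)$ & $\nu_1$\\
2 & $\nu_1$ & $0\,1\,2\,|\,1$ & $(1,3)$ & $\nu_0$\\
3 & $\nu_0$ & $0\,1\,|\,2\,0$ & $(1,2)$ & $\nu_0$\\
4 & $\nu_0$ & $0\,|\,1\,0$ & $(1,1)$ & $\nu_1$\\
5 & $\nu_1$ & $|\,0\,2$ & $(0,0)$ & done
\end{tabular}
\end{center}

In move 2, the types $1\,2\,1$ from position $1$ on omit $0$, so $p_1=1$; both $1\,2\,1$ and $2\,1$ contain the whole pair $\{1,2\}$, so $p_0=3$. Moves 3 and 4 enumerate numbers of type $0$ as well as of type $1$, but those of type $0$ were chosen after move 2 and are too large to matter to $\nu_1$. In move 4 the gate $\nu_0$ alone would let all of $0\,1\,0$ pass. The bound $p_0\ge p_1$ holds back $c_0$, an old number of type $0$, which is the type that $\nu_1$ protects since move 2. Finally, $p_0$ may increase, as in move 2, but $(p_1,p_0)$ decreases lexicographically, so the process ends.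

A gate may have only finitely many expansionary stages, and a chain that waits at it would then wait forever. We therefore use a tree of strategies: each diagonalization requirement has one strategy for every guess as to which of the higher gates expand infinitely often. A strategy waits only at the gates that it believes to expand infinitely often. If it believes that a gate has stopped expanding, it discards all its numbers whenever that gate expands, and so it never injures that gate.

\subsection{Several chains: the price of LIFO}

Let $\tau$ be a strategy of higher priority than $\sigma$. Both chains grow, so they interleave. When $\sigma$ enumerates a number $z$, (L1) forces us to discard all elements $>z$ of the chain of $\tau$, and to rebuild that chain with new numbers. Let $y<z<y^+$ be adjacent elements of the chain of $\tau$. Then $y^+$ disappears without being enumerated, and the promise made for $y$ is broken. The remedy is to let $z$ stand in for $y^+$. If $z$ has a type different from that of $y$, then an oracle for the two types other than that of $y$ sees a change below $y^+$ and knows that it must look again. Now $y$ was the last element of the chain of $\tau$ when $z$ was chosen. So before we give $\sigma$ a number of type $t$, we extend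 by one element each chain of higher priority that ends in type $t$. For instance, if $\tau$ has types $0\,1$ and $\sigma$ needs a number of type $1$, we first extend $\tau$ to $0\,1\,0$. This is the procedure Append below. We shall also have to check that the successor of $y$ is not replaced infinitely often.

\section{The construction}\label{sec:construction}

Fix $X$. The construction has stages $s\ge1$, is uniform in $X$, and reads only $X\upharpoonright s$ at stage $s$. Computations $\Phi^{X\oplus V_t}_{e,s}$ at stage $s$ refer to $V_t$ as it is at the beginning of stage $s$. Let $V=V_0\cup V_1\cup V_2$. Fix a computable bijection $j\mapsto(d,e,t,u)$ from $\omega$ onto the quadruples with $d,e\in\omega$ and $t\ne u$ in $\{0,1,2\}$. The requirements are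
\begin{align*}
N_j&:\ \text{if }\Phi_d^{X\oplus V_t}=\Phi_e^{X\oplus V_u}=h\text{ is total, then }h\le_TX,\\
P_e&:\ V\ne\Phi^X_e .
\end{align*}
The $N_j$ give (2) and the $P_e$ give (3). Property (1) has no requirements of its own; it follows from the way in which chains are handled.

\subsection{The tree}

A \emph{node} is a finite string $\alpha$ over $\{\infty,f\}$ with $\alpha(i)=f$ for all odd $i$. A node $\nu$ of length $2j$ is an \emph{$N$-node} for $N_j$; it has the outcomes $\infty$ and $f$, and its \emph{pair} is $\pi(\nu)=\{t,u\}$. A node $\sigma$ of length $2e+1$ is a \emph{$P$-node} for $P_e$ and has the single outcome $f$. We write $\subseteq$ for ``initial segment'' among nodes. A node $\alpha$ is \emph{left of} $\beta$, and $\beta$ is \emph{right of} $\alpha$, if at their first difference $\alpha$ has $\infty$ and $\beta$ has $f$. We say that $\alpha$ has \emph{higher priority} than $\beta$, and write $\alpha<\beta$, if $\alpha\subsetneq\beta$ or $\alpha$ is left of $\beta$; this is the lexicographic order, a linear order. The \emph{gates} of a $P$-node $\sigma$ are the $N$-nodes $\nu$ with $\nu\infty\subseteq\sigma$, listed as $\nu_0\subsetneq\dots\subsetneq\nu_{k-1}$, where $k\ge0$ depends on $\sigma$. Note that $\nu_j\infty\subseteq\nu_i$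 for $j<i$.

\subsection{States, chains and types}

At each moment a $P$-node $\sigma$ is in one of the states \emph{idle} (the initial state), $U$ (the witness is unrealized), $G_j$ with $0\le j<k$ ($\sigma$ \emph{waits at} $\nu_j$), or $D$ (done). In the states $U$ and $G_j$, and only in these, $\sigma$ has a \emph{chain} $c_0<c_1<\dots<c_r$ and a \emph{type sequence} $\theta\colon\omega\to\{0,1,2\}$; the element $c_n$ at \emph{position} $n$ always has type $\theta(n)$. In state $G_j$ it also has \emph{thresholds} $p_k,\dots,p_0$, and we put $b=p_0-1$. A number is \emph{born} when it is added to a chain. It keeps its chain, its position and its type, and is \emph{alive}, until it is enumerated or declared \emph{dead}; then it leaves the chain and is never used again. Only end segments are ever removed from a chain. To \emph{initialize} $\sigma$ means to declare all elements of its chain dead and to make $\sigma$ idle.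

\medskip
\noindent\emph{Procedure $\mathrm{Append}(\tau)$ at stage $s$.} Let $n$ be the current length of the chain of $\tau$ and let $t=\theta_\tau(n)$. Let $\tau_1<\dots<\tau_m$ be the nodes of higher priority than $\tau$ that have chains. For $i=m,m-1,\dots,1$: if the last element of the chain of $\tau_i$ has type $t$, perform $\mathrm{Append}(\tau_i)$. Then add to the chain of $\tau$, at position $n$, the least number that is $\ge s$ and larger than every number born before; it has type $t$.

\medskip
The procedure terminates, by induction on $m$, and it adds numbers only to the chain of $\tau$ (exactly one, as the last action) and to chains of higher priority.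

\medskip
\noindent\emph{Move of $\sigma$ at level $j$.} Let $c_0,\dots,c_r$ be the chain of $\sigma$. The thresholds $p_i$ with $i>j$ are given and stay unchanged. For $i=j,j-1,\dots,0$, let $p_i$ be the least $p$ with $p_{i+1}\le p\le r$ such that the types $\theta(p),\dots,\theta(r)$ omit at least one element of $\pi(\nu_i)$. Enumerate each of $c_{p_0},\dots,c_r$ into the set $V_t$ of its type $t$. If $p_0=0$, the new state is $D$. Otherwise let $b=p_0-1$. The chain is now $c_0,\dots,c_b$, and the new state is $G_{j'}$, where $j'<k$ is largest with $p_{j'}=p_0$. Let $w$ be the type not in $\pi(\nu_{j'})$. Keep $\theta(n)$ for $n\le b$, and redefine $\theta(b+1)=w$ and $\theta(n)=\theta(n-2)$ for $n\ge b+2$.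

\medskip
The index $j'$ can be larger than $j$, as in move 4 of the table in Section~\ref{sec:ideas}.

\subsection{Stage $s$}

\noindent\emph{Step 1 (path).} We define a node $\delta_s$ and select at most one $P$-node to \emph{act}. Start with $\alpha=\lambda$. If $|\alpha|=s$, let $\delta_s=\alpha$ and end Step 1 with no node selected. If $|\alpha|<s$, then $\alpha$ is \emph{examined}, as follows.
\begin{itemize}
\item Let $\alpha=\nu$ be an $N$-node with data $(d,e,t,u)$. Let $l(\nu,s)$ be the largest $n\le s$ such that $\Phi^{X\oplus V_t}_{d,s}(m)\!\downarrow=\Phi^{X\oplus V_u}_{e,s}(m)\!\downarrow$ for all $m<n$. If $l(\nu,s)\le l(\nu,s')$ for some $s'<s$ with $\nu\infty\subseteq\delta_{s'}$, continue with $\alpha=\nu f$. Otherwise $\nu$ has outcome $\infty$. If now no node waits at $\nu$, continue with $\alpha=\nu\infty$. If some node waits at $\nu$, select the one of highest priority, let $\delta_s=\nu\infty$, and end Step 1.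
\item Let $\alpha=\sigma$ be a $P$-node for $P_e$. If $\sigma$ is idle, or if $\sigma$ is in state $U$ and $\Phi^X_{e,s}(c_0)\!\downarrow=0$, select $\sigma$, let $\delta_s=\sigma$, and end Step 1. Otherwise continue with $\alpha=\sigma f$.
\end{itemize}

\noindent\emph{Step 2 (action).} If no node is selected, initialize all $P$-nodes right of $\delta_s$. If $\sigma$ is selected, initialize all $P$-nodes of lower priority than $\sigma$, and let $\sigma$ act according to its state.
\begin{itemize}
\item Idle: $\sigma$ \emph{appoints}. It passes to state $U$ with $\theta(n)=n\bmod2$ and the empty chain, and we perform $\mathrm{Append}(\sigma)$.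
\item $U$: put $p_k=0$ and make a move at level $k-1$. (If $k=0$, then $p_0=p_k=0$ and the whole chain is enumerated.)
\item $G_j$: make a move at level $j$.
\end{itemize}

\noindent\emph{Step 3 (rebuilding).} If $\sigma$ made a move in Step 2, let $z$ be the least number enumerated. Each $\tau<\sigma$ with a chain has a \emph{turn}, in order of priority, highest first: declare all elements $>z$ of the chain of $\tau$ dead, and then perform $\mathrm{Append}(\tau)$ until the chain has the length that it had before the removal.

\medskip
\noindent\emph{Step 4 (growth).} For each node $\tau$ with a chain, in order of priority, highest first, perform $\mathrm{Append}(\tau)$.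

\medskip
This ends stage $s$. The enumeration made by a move is called an \emph{event}; there is at most one per stage. For a string $\rho$ of length $s\ge1$, let $E(\rho)$ be the set of pairs $(y,t)$ such that $y$ has type $t$ and is enumerated at stage $s$ of the construction for any $X\succ\rho$, and let $E(\lambda)=\emptyset$. Then $E$ is computable, and $V_t=V^X_t$. We call $s$ a \emph{$\nu$-expansionary} stage if $\nu\infty\subseteq\delta_s$; this holds exactly if $\nu$ is examined at stage $s$ and has outcome $\infty$. Numbers are born in increasing order, and a number born at stage $s$ is $\ge s$. A selected node always extends $\delta_s$.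

\subsection{Basic properties}

The next two lemmas show that the instructions make sense (chains of higher priority have a last element, and thresholds exist), and they record the facts that are used in the verification.

\begin{lemma}\label{lem:order}
\begin{itemize}
\item[(a)] If some node waits at $\nu$ at the beginning of stage $s$, then no node $\supseteq\nu\infty$ is examined at stage $s$.
\item[(b)] If $\tau<\sigma$ both have chains, then the number $x$ born at the last appointment of $\tau$ is smaller than all elements of the chain of $\sigma$. Step 3 never removes $x$, and $x=c_0(\tau)$ until $\tau$ is initialized or passes to state $D$, at which moment $x$ is enumerated.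
\item[(c)] In a stage with an event, no number is born before Step 3. In Step 3, the chain of $\tau$ receives no number before the turn of $\tau$, and chains of lower priority than $\tau$ receive no number before the end of that turn.
\item[(d)] If $\tau$ has a chain at the beginning of a stage in which it neither acts nor is initialized, then its chain is longer at the end of the stage.
\end{itemize}
\end{lemma}

\begin{proof}
(a) To reach a node $\supseteq\nu\infty$, Step 1 must give $\nu$ the outcome $\infty$, and then it ends at $\nu$.

(b) When $\tau$ appoints, $\sigma$ is initialized, so all elements of the present chain of $\sigma$ are born after $x$. Hence the number $z$ of Step 3, which comes from the chain of a node of lower priority than $\tau$, exceeds $x$. A move of $\tau$ enumerates position $0$ exactly if $p_0=0$.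

(c) In such a stage Step 2 is a move, which creates no number. At the turn of a node $\tau'$, numbers are added only to chains of nodes $\le\tau'$.

(d) Step 3 restores the length and Step 4 increases it.
\end{proof}

In particular, a node in state $G_j$ is never examined; it acts only when selected at $\nu_j$.

\begin{lemma}\label{lem:types}
Let $\sigma$ have a chain at the beginning of a stage.
\begin{itemize}
\item[(a)] If $\sigma$ is in state $G_j$, its chain has length at least $b+1$, and
\begin{equation}\label{eq:T}
0=p_k\le p_{k-1}\le\dots\le p_{j+1}\le b,\qquad p_j=\dots=p_0=b+1 .
\end{equation}
\item[(b)] If $\sigma$ is in state $G_j$, then $\theta(p_i-1)\in\pi(\nu_i)$ for every $i<k$ with $p_{i+1}<p_i$. In particular, $\theta(b)\in\pi(\nu_j)$.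
\item[(c)] $\theta(n)\ne\theta(n+1)$ for all $n$.
\item[(d)] If $\sigma$ is in state $G_j$, its next move is well defined and gives $p_j$ a value $\le b$, smaller than the old value $b+1$.
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on the moves of $\sigma$ since its last appointment; $\theta$ and the thresholds change only at moves. In state $U$, (c) holds. Consider a move at level $j$, with chain $c_0,\dots,c_r$. We have $p_{j+1}\le r$: for the first move $p_k=0$, and for a move from $G_j$ we have $p_{j+1}\le b\le r$ by (a). The value $p=r$ is always admissible, since a single type omits an element of any pair. So $p_j,\dots,p_0$ are defined, and $0=p_k\le\dots\le p_0\le r$ after the move. Suppose that the new state is $G_{j'}$, with $b=p_0-1$ from now on.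

(a) From $p_{j'}=p_0$ and monotonicity, $p_i=b+1$ for $i\le j'$. Also $p_{j'+1}\ne p_0$, by the choice of $j'$ or, if $j'=k-1$, because $p_k=0<p_0$. So $p_{j'+1}\le b$. The chain has length $b+1$ after the move, and by Step 4 and Lemma~\ref{lem:order}(d) it is no shorter at the beginning of later stages.

(b) Let $p_{i+1}<p_i$. Since $p_i-1\le b$, the move does not change $\theta(p_i-1)$. If $i>j$, then $p_i$ and $p_{i+1}$ are unchanged, and the induction hypothesis applies. If $i\le j$, then $p=p_i-1$ lies in the range $p_{i+1}\le p\le r$ and was rejected. So $\theta(p_i-1),\dots,\theta(r)$ contain both elements of $\pi(\nu_i)$, while $\theta(p_i),\dots,\theta(r)$ omit one, which must be $\theta(p_i-1)$. The special case is $i=j'$.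

(c) For $n<b$ use the induction hypothesis. From position $b$ on, $\theta$ alternates between $\theta(b)\in\pi(\nu_{j'})$ and $w\notin\pi(\nu_{j'})$.

(d) From position $b$ on, $\theta$ omits the element of $\pi(\nu_{j'})$ other than $\theta(b)$. Since $p_{j'+1}\le b$ and position $b$ is filled, $p=b$ is admissible for $p_{j'}$ at the next move.
\end{proof}

\begin{lemma}\label{lem:append}
When a number of type $t$ is added to the chain of $\tau$, the last elements of all chains of higher priority than $\tau$ have types $\ne t$.
\end{lemma}

\begin{proof}
In $\mathrm{Append}(\tau)$, after the index $i$ is handled, the last element of the chain of $\tau_i$ has type $\ne t$: either this was so already, or one element was added, whose type differs from $t$ by Lemma~\ref{lem:types}(c). Handling a smaller index $i'$ changes only the chains of $\tau_1,\dots,\tau_{i'}$.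
\end{proof}

\section{Verification}\label{sec:verification}

\subsection{The LIFO property}

\begin{lemma}\label{lem:lifo}
If stage $s$ has an event with least number $z$, then every number $>z$ born before stage $s$ is enumerated or dead at the end of stage $s$. Hence $E$ is a LIFO procedure.
\end{lemma}

\begin{proof}
Let $\sigma$ make the move, and let $y>z$ be alive at the beginning of stage $s$. If $y$ is in the chain of $\sigma$, it lies in the end segment that starts with $z$ and is enumerated. If $y$ is in a chain of lower priority, it dies in Step 2, and if it is in a chain of higher priority, it dies in Step 3. Each number has one type and is enumerated at most once, which is (L0). A number enumerated after stage $s$ is either born before stage $s$, and then $<z$ by the first statement, or born at a stage $\ge s$, and then $\ge s$. This is (L1).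
\end{proof}

\subsection{The true path and the requirements $P_e$}

\begin{lemma}\label{lem:finite-action}
\begin{itemize}
\item[(a)] In an interval of stages in which a $P$-node is not initialized, it acts only finitely often.
\item[(b)] If a node $\alpha$ is examined at only finitely many stages, then the $P$-nodes $\supseteq\alpha$ act only finitely often in total.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In such an interval there is at most one appointment and at most one move from state $U$. A move from $G_j$ leaves $p_i$ unchanged for $i>j$ and decreases $p_j$ by Lemma~\ref{lem:types}(d). So $(p_{k-1},\dots,p_0)$ decreases in the lexicographic order of $\omega^k$, which is a well-order.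

(b) A node $\sigma\supseteq\alpha$ appoints only when it is examined, and then $\alpha$ is examined at the same stage. So these nodes make finitely many appointments in total. Every action of $\sigma$ lies between an appointment of $\sigma$ and the next initialization of $\sigma$, if any, and each such interval contains finitely many actions by (a).
\end{proof}

\begin{lemma}[True path]\label{lem:truepath}
There are nodes $\xi_0\subsetneq\xi_1\subsetneq\cdots$ with $|\xi_n|=n$ such that for each $n$:
\begin{itemize}
\item[(a)] $\xi_n$ is examined at infinitely many stages;
\item[(b)] $\delta_s$ is left of $\xi_n$ for only finitely many $s$;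
\item[(c)] the $P$-nodes of higher priority than $\xi_n$ act only finitely often in total;
\item[(d)] if $\xi_n$ is a $P$-node, it is initialized only finitely often and acts only finitely often;
\item[(e)] if $\xi_n=\nu$ is an $N$-node, then $\xi_{n+1}=\nu\infty$ if and only if there are infinitely many $\nu$-expansionary stages; in this case no $P$-node waits at $\nu$ permanently from some stage on.
\end{itemize}
\end{lemma}

\begin{proof}
A $P$-node is initialized only when a node of higher priority acts or $\delta_s$ is to its left. So (d) follows from (b), (c) and Lemma~\ref{lem:finite-action}(a). The last part of (e) follows from (a) for $\xi_{n+1}=\nu\infty$ and Lemma~\ref{lem:order}(a). We define $\xi_n$ and prove (a)--(c) by induction. The node $\xi_0=\lambda$ is examined at every stage, and no node has higher priority or is left of it.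

Let $\xi_n=\sigma$ be a $P$-node, and put $\xi_{n+1}=\sigma f$. By (d), $\sigma$ eventually does not act, and then every examination of $\sigma$ at a stage $s>n+1$ leads to an examination of $\sigma f$. A node is left of $\sigma f$ if and only if it is left of $\sigma$, since $f$ is the only outcome of $\sigma$. The $P$-nodes $<\sigma f$ are $\sigma$ and the $P$-nodes $<\sigma$.

Let $\xi_n=\nu$ be an $N$-node with infinitely many expansionary stages, and put $\xi_{n+1}=\nu\infty$. A node is left of $\nu\infty$ if and only if it is left of $\nu$, and the $P$-nodes $<\nu\infty$ are the $P$-nodes $<\nu$; this gives (b) and (c). For (a), at every $\nu$-expansionary stage $s>n+1$ either $\nu\infty$ is examined or a node waiting at $\nu$, which extends $\nu\infty$, acts. If $\nu\infty$ were examined only finitely often, the second case would occur infinitely often, contrary to Lemma~\ref{lem:finite-action}(b).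

Let $\xi_n=\nu$ be an $N$-node with finitely many expansionary stages, and put $\xi_{n+1}=\nu f$. Almost every examination of $\nu$ leads to an examination of $\nu f$. A node is left of $\nu f$ if and only if it is left of $\nu$ or extends $\nu\infty$. This gives (b), and it shows that the $P$-nodes $<\nu f$ are those $<\nu$ and those $\supseteq\nu\infty$. The latter act only finitely often by Lemma~\ref{lem:finite-action}(b), since $\nu\infty$ is examined only at $\nu$-expansionary stages.
\end{proof}

\begin{lemma}\label{lem:P}
Every $P_e$ is satisfied, so \textup{(3)} holds.
\end{lemma}

\begin{proof}
Let $\sigma=\xi_{2e+1}$. After its last initialization (or at the start, if there is none) $\sigma$ is idle, so at its next examination it appoints a number $x$. By Lemma~\ref{lem:order}(b), $x=c_0$ stays alive unless $\sigma$ reaches state $D$, in which case $x\in V$. If $\sigma$ stays in state $U$ forever, then $x\notin V$, and $\Phi^X_e(x)\!\downarrow=0$ is false, for otherwise $\sigma$ would move when examined at a large stage. If $\sigma$ leaves $U$, then $\Phi^X_e(x)\!\downarrow=0$. As $\sigma$ acts finitely often, its state is eventually constant. The final state is not $G_j$, by Lemma~\ref{lem:truepath}(e), because $\nu_j\infty\subseteq\sigma$ lies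 on the true path. So it is $D$, and $V(x)=1$. In both cases $V\ne\Phi^X_e$.
\end{proof}

\subsection{Meets}

\begin{lemma}\label{lem:oneside}
Let $s<s'$ be consecutive $\nu$-expansionary stages, and suppose that no $P$-node of higher priority than $\nu\infty$ acts at a stage in $[s,s')$. Then for some $u\in\pi(\nu)$, $V_u\upharpoonright s$ is the same at the beginning of stages $s$ and $s'$.
\end{lemma}

\begin{proof}
Call a number \emph{old} if it is born before stage $s$. Numbers that are not old are $\ge s$ when used, so it suffices to find $u\in\pi(\nu)$ such that no old number of type $u$ is enumerated in $[s,s')$. Every $P$-node has higher priority than $\nu\infty$, is right of $\nu\infty$, or extends $\nu\infty$. Nodes of the first kind do not act.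

\emph{Nodes right of $\nu\infty$.} If a node acts at stage $s$, it extends $\delta_s\supseteq\nu\infty$, and all nodes right of $\nu\infty$ have lower priority. If no node acts, note that all nodes right of $\nu\infty$ are right of $\delta_s$. In both cases they are initialized at stage $s$, and they have no old numbers afterwards.

\emph{Nodes extending $\nu\infty$.} Let $\sigma\supseteq\nu\infty$ act at a stage $\hat s$ with $s<\hat s<s'$. Then $\delta_{\hat s}\subseteq\sigma$ and $\nu\infty\not\subseteq\delta_{\hat s}$, so $\delta_{\hat s}\subsetneq\nu\infty$. In particular $\delta_{\hat s}\ne\sigma$, so $\sigma$ is selected at a gate $\nu'$ with $\delta_{\hat s}=\nu'\infty$. Thus: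
\begin{quote}
at stages strictly between $s$ and $s'$, a node $\sigma\supseteq\nu\infty$ acts only if it waits at a gate $\nu'\subsetneq\nu$.
\end{quote}
At the beginning of stage $s$ no node $\sigma\supseteq\nu\infty$ waits at a gate $\nu'\subsetneq\nu$, by Lemma~\ref{lem:order}(a), because $\nu\supseteq\nu'\infty$ is examined at stage $s$. Let $\sigma\supseteq\nu\infty$ make a move in $[s,s')$, and let $\hat s$ be the stage of the first such move. At the beginning of stage $\hat s$, the state of $\sigma$ is the one at the beginning of stage $s$, or $U$. So $\sigma$ does not wait at a gate $\subsetneq\nu$, and hence $\hat s=s$.

Therefore, if there is no move at stage $s$, no old number is enumerated in $[s,s')$, and any $u$ works. Otherwise let $\sigma$ be the node that moves at stage $s$; it is the only node that can enumerate old numbers in $[s,s')$. Let $\nu=\nu_i$ in the list of gates of $\sigma$. The move at stage $s$ has a level $j\ge i$: either it is made from state $U$ and $j=k-1$, or $\nu_j\infty=\delta_s\supseteq\nu_i\infty$. So it computes $p_i$, and the elements at positions $\ge p_i$ of the chain at the beginning of stage $s$ omit some type $u\in\pi(\nu)$. The later moves of $\sigma$ before stage $s'$ have levels $<i$ and leave $p_i$ unchanged.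 Every move of $\sigma$ in $[s,s')$ enumerates only positions $\ge p_0\ge p_i$. An old number enumerated by such a move had the same position in the chain of $\sigma$ at the beginning of stage $s$, so its type is not $u$.
\end{proof}

\begin{lemma}\label{lem:N}
Every $N_j$ is satisfied, so \textup{(2)} holds.
\end{lemma}

\begin{proof}
Let $\nu=\xi_{2j}$ have data $(d,e,t,u)$, and let $\Phi_d^{X\oplus V_t}=\Phi_e^{X\oplus V_u}=h$ be total. By the use principle, $l(\nu,s)\to\infty$. Since $\nu$ is examined infinitely often, each $\nu$-expansionary stage is followed by another, and the first examination of $\nu$ is expansionary. So $\xi_{2j+1}=\nu\infty$ by Lemma~\ref{lem:truepath}(e). By part (c) of that lemma there is a stage $s^*$ after which no $P$-node $<\nu\infty$ acts.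

To compute $h(m)$ from $X$, run the construction until a $\nu$-expansionary stage $s_0>s^*$ with $l(\nu,s_0)>m$ is found, and output the common value $h_0$ of the two sides on $m$ at stage $s_0$. Let $s_0<s_1<\cdots$ be all $\nu$-expansionary stages from $s_0$ on. Since $l(\nu,s_i)$ increases, both sides converge on $m$ at stage $s_i$ to a common value $h_i$. These computations query only positions $<s_i$, so by Lemma~\ref{lem:oneside} and the use principle one of them is still present at stage $s_{i+1}$. Hence $h_{i+1}=h_i$. By the use principle again, $h_i=h(m)$ for large $i$, so $h_0=h(m)$.
\end{proof}

\subsection{Joins}

We first show that the arrangement made by Append when a number $z$ is born persists as long as $z$ is alive.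

\begin{lemma}[Straddling]\label{lem:straddle}
Suppose that at the beginning of a stage $z$ is in the chain of $\sigma$, and $\tau<\sigma$ has a chain. Then the largest element of the chain of $\tau$ below $z$ has a type different from that of $z$.
\end{lemma}

\begin{proof}
Let $z$ be born at stage $s_0$. No node $<\sigma$ has acted at stage $s_0$ or since: at stage $s_0$ such an action would have left $\sigma$ idle for the rest of the stage, and later it would have killed $z$. In particular $\tau$ has not acted. A node gets a chain only by appointing, so $\tau$ has had a chain, and has not been initialized, since the beginning of stage $s_0$. Let $y$ be the last element of the chain of $\tau$ at the moment when $z$ was born. Then $y<z$, and the types of $y$ and $z$ differ by Lemma~\ref{lem:append}. Elements added to the chain of $\tau$ later are larger than $z$. So it suffices to show that $y$ is still in the chain.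

Otherwise $y$ was removed after the birth of $z$, and this can only have happened at the turn of $\tau$ in Step 3 of a stage $\hat s\ge s_0$ with an event whose least number is some $z'<y$. By Lemma~\ref{lem:order}(c), the chain of $\sigma$ receives no number at stage $\hat s$ before this removal, so $z$ was born before stage $\hat s$. As $z>y>z'$, Lemma~\ref{lem:lifo} shows that $z$ is not alive after stage $\hat s$, a contradiction.
\end{proof}

A \emph{successor} of an element of a chain is the element at the next position. Rebuilding replaces successors, and the new successor is larger than many numbers of lower priority, each of which might cause a further replacement. The LIFO discipline itself limits this: the event that causes a replacement also removes every older number above its least element.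

\begin{lemma}\label{lem:successor}
If $y$ is born and is never enumerated and never dies, then from some stage on $y$ has a fixed successor.
\end{lemma}

\begin{proof}
Let $y$ be at position $i$ in the chain of $\sigma$. After the birth of $y$, $\sigma$ is not initialized, so no node $<\sigma$ acts at a later stage, and $\sigma$ acts only finitely often by Lemma~\ref{lem:finite-action}(a). By Lemma~\ref{lem:order}(d) there is a stage $s_0$ after which $\sigma$ does not act and such that position $i+1$ is filled at the end of every stage $s\ge s_0$, by a number $d_s$. Let $M_s$ be the finite set of numbers $<d_s$ that are alive at the end of stage $s$ in chains of lower priority than $\sigma$.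

If $d_{s+1}=d_s$, then $M_{s+1}\subseteq M_s$, since numbers born at stage $s+1$ exceed $d_s$. Suppose that $d_{s+1}\ne d_s$. Then $d_s$ is removed in Step 3 of stage $s+1$, because of an event of a node $>\sigma$ with least number $z<d_s$; thus $z\in M_s$. Since $y$ is not removed, $y<z$, so at the turn of $\sigma$ the chain is cut back to end in $y$, and $d_{s+1}$ is born in the first Append of that turn. By Lemma~\ref{lem:order}(c), no chain of lower priority than $\sigma$ receives a number at stage $s+1$ before this moment. So every element of $M_{s+1}$, being smaller than $d_{s+1}$ and hence born before it, was born before stage $s+1$. By Lemma~\ref{lem:lifo} it is $<z<d_s$. Thus $M_{s+1}\subseteq M_s\setminus\{z\}$. The finite set $M_s$ never grows and shrinks at each replacement, so there are finitely many replacements.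
\end{proof}

\begin{lemma}\label{lem:join}
If $\{t,u,w\}=\{0,1,2\}$, then $V_t\le_TX\oplus V_u\oplus V_w$, so \textup{(1)} holds.
\end{lemma}

\begin{proof}
Given $y$, use $X$ to run the construction through stage $y$. A number born at stage $s$ is $\ge s$, so if $y$ is not born by then, it is never born. If $y$ is not born, or has a type $\ne t$, then $y\notin V_t$. Otherwise search for a stage $s$ at whose end one of the following holds:
\begin{itemize}
\item[(i)] $y$ has been enumerated;
\item[(ii)] $y$ is dead;
\item[(iii)] $y$ is alive and has a successor $y^+$, and every number $\le y^+$ in $V_u\cup V_w$ has already been enumerated.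
\end{itemize}
These conditions are decidable from $X\oplus V_u\oplus V_w$. The search succeeds: if (i) and (ii) never hold, then $y$ eventually has a fixed successor by Lemma~\ref{lem:successor}, and (iii) holds for large $s$. In case (i), $y\in V_t$, and in case (ii), $y\notin V_t$. We show that $y\notin V_t$ in case (iii).

Suppose that $y$, in the chain of $\sigma$, is enumerated after stage $s$. The move that enumerates $y$ enumerates the whole end segment of the chain from $y$ on. So $y^+$ leaves the chain at a stage $\hat s>s$ that is no later than the stage at which $y$ is enumerated. At the beginning of stage $\hat s$, $y$ and $y^+$ are adjacent in the chain of $\sigma$, and $\sigma$ is not initialized at stage $\hat s$, since $y$ never dies. Two cases remain.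

\emph{The node $\sigma$ moves at stage $\hat s$ and enumerates $y^+$.} By Lemma~\ref{lem:types}(c) the type of $y^+$ is not $t$, so $y^+$ enters $V_u\cup V_w$ after stage $s$, contrary to (iii).

\emph{The number $y^+$ dies in Step 3 of stage $\hat s$,} because of an event of a node $\sigma'>\sigma$ with least number $z<y^+$. Since $y$ does not die, $y<z$. So at the beginning of stage $\hat s$ the largest element of the chain of $\sigma$ below $z$ is $y$, and by Lemma~\ref{lem:straddle}, applied to $z$ in the chain of $\sigma'$ and to $\sigma<\sigma'$, the type of $z$ is not $t$. So $z<y^+$ enters $V_u\cup V_w$ after stage $s$, contrary to (iii).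
\end{proof}

Lemmas~\ref{lem:lifo}, \ref{lem:join}, \ref{lem:N} and~\ref{lem:P} prove Theorem~\ref{thm:lifoM5}. Together with Theorem~\ref{thm:transfer} and the reduction in Section~\ref{sec:lifo}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{CDS}
Cholak, Downey and Shore,
\emph{Intervals without critical triples},
Logic Colloquium '95.
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak urlId=lnl\%2F1235415897\allowbreak\&downloadType=presschapter\allowbreak\&isResultClick=True}

\end{thebibliography}
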